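# Creating one more favorite site of planar random walk: the exponent $\tfrac12$

## A first guess, $m^{-1/2}$, and a fair coin

Let $(S_n)_{n\ge0}$ be simple random walk on $\mathbb Z^2$ started at $0$, and let $\xi(x,n)=\sum_{j=0}^n 1_{\{S_j=x\}}$ be the local time at $x$. Suppose that at some moment exactly $k$ sites have been visited $m$ times, and no site more often. Will one more site climb to level $m$ before any site reaches level $m+1$? The answer one would first guess is: with probability about $m^{-1/2}$, whatever $k$ is. We test this guess before we define anything in detail.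

**Test 1: two neighboring sites.** Forget all sites except $0$ and a neighbor $e$, and record only the visits to these two. From either of them, the next recorded visit is to the other one with probability exactly $\frac12$; this is formula (3) below, with $a(e)=1$. So after its first entry, which is $0$, the record is a sequence of fair coin flips. Both sites reach $m$ before either reaches $m+1$ if and only if the first $2m$ entries contain each site exactly $m$ times. The probability is
$$\binom{2m-1}{m-1}2^{-(2m-1)}=\binom{2m}{m}4^{-m}\sim\frac1{\sqrt{\pi m}} .$$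
For $m=1,2,3$ this is $\frac12,\frac38,\frac5{16}$. The guess is exactly right in this model.

**Test 2: a fresh site far away.** Suppose the walk leaves the $k$ favorites and reaches distance $e^{C\sqrt m}$ without touching them. Escaping to distance $R$ costs a factor of order $1/\log R$, here of order $m^{-1/2}$. We shall see that on such a trip some new site very probably collects $m$ visits on its own. So this very different mechanism gives the same exponent.

**Test 3: a bad path.** Let the walk start $0,e,0,e,\dots,0$ with $2m-2$ steps. Now $0$ has been visited $m$ times and $e$ has been visited $m-1$ times. The walk hits $e$ before returning to $0$ with probability $\frac12$, so one more favorite appears with conditional probability at least $\frac12$. Hence $m^{-1/2}$ cannot be an upper bound path by path; it can only hold on average.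

So the lower bound looks accessible, and the upper bound must be an averaged statement about a conditioned walk. We shall prove that the guess gives the right exponent.

## The events $M_m^k$ and the theorem

**Definition.** For integers $m\ge2$ and $k\ge1$ let $T_m^0:=0$,
$$T_m^k:=\inf\{n>T_m^{k-1}:\#\{x:\xi(x,n)\ge m\}=k\},\qquad M_m^k:=\{T_m^k<T_{m+1}^1\}.$$

Thus $M_m^k$ says that $k$ sites reach local time $m$ before any site reaches $m+1$. For example, take $m=2$. On the path $0,e,0,e$ we have $T_2^1=2$, $T_2^2=3$ and $T^1_3>3$, so $M_2^2$ occurs. On the path $0,e,0,-e,0$ we have $T_2^1=2$ and $T_3^1=4$, and at time $4$ only $0$ has local time at least $2$; so $M_2^2$ fails.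

The number of sites with $\xi\ge m$ is nondecreasing in time and grows by at most $1$ per step, so $T_m^k$ is the first time it equals $k$. By recurrence all $T_m^k$ are a.s. finite. Also $M_m^{k+1}\subseteq M_m^k$, and $P(M_m^1)=1$. Write
$$\theta:=T_{m+1}^1,\qquad T:=T_m^k,\qquad y:=S_T,\qquad F:=\{x:\xi(x,T)\ge m\}.$$
On $M_m^k$ we have $|F|=k$, $y\in F$, $\xi(\cdot,T)=m$ on $F$, $\xi(\cdot,T)<m$ off $F$, and $T<\theta$. So $F$ is the set of favorite sites at time $T$.

The question comes from the poster "Favorite Sites for Random Walk in Two and More Dimensions", http://faculty.bicmr.pku.edu.cn/~xinyili/favoritesitesposter.pdf. With $\mathcal K^{(2)}(n)$ the set of sites of maximal local time at time $n$, it states that a.s. $\limsup_n\#\mathcal K^{(2)}(n)=3$. It derives the upper bound from an informally stated claim: the probability of creating one more favorite site with local time $m$ is $O(m^{-\kappa})$ for some $\kappa>1/3$. This is carried out there for the second favorite site, and the same is stated for the third and fourth.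 The conjecture there is that the optimal exponent is $1/2$. The poster does not give the claim in a precise form; we read "the probability of creating a $(k+1)$-st favorite site" as $P(M_m^{k+1}\mid M_m^k)$ for $k\in\{1,2,3\}$. None of the results just quoted is used below.

**Theorem.** There are constants $0<c\le C<\infty$ such that for all $m\ge2$ and $k\in\{1,2,3\}$
$$c\,m^{-1/2}\ \le\ P(M_m^{k+1}\mid M_m^k)\ \le\ C\,m^{-1/2}(\log m)^2. \tag{1}$$
The lower bound holds pathwise: $P(M_m^{k+1}\mid\mathcal F_{T_m^k})\ge c\,m^{-1/2}$ a.s. on $M_m^k$.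

Hence $P(M_m^{k+1}\mid M_m^k)=O(m^{-\kappa})$ holds for every $\kappa<\frac12$ and fails for every $\kappa>\frac12$, so
$$\sup\{\kappa\ge0: P(M_m^{k+1}\mid M_m^k)=O(m^{-\kappa})\}=\tfrac12\qquad(k=1,2,3),$$
and the conjecture, in this reading, is true. Whether $O(m^{-1/2})$ itself holds is not decided: the power of $\log m$ between the two bounds is left open here.

**Conventions.** $\ell:=\log m$; $B(z,r)=\{w:|w-z|_\infty\le r\}$; $r_v:=\lfloor e^v\rfloor$ for real $v\ge1$. $H_x=\inf\{n\ge0:S_n=x\}$ and $H_x^+=\inf\{n\ge1:S_n=x\}$; $P_x$ is the law of the walk from $x$. Letters $c,C$ are universal constants that may change from line to line. "For $m$ large" means $m\ge m_0$ with $m_0$ universal.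

## Hitting probabilities from the potential kernel

We recall from Spitzer, *Principles of Random Walk*, §§11–12, and Lawler–Limic, *Random Walk: A Modern Introduction*, Thm 4.4.4: there is a symmetric function $a:\mathbb Z^2\to[0,\infty)$ with $a(0)=0$, $a>0$ off $0$, $a=1$ at the neighbors of $0$,
$$\tfrac14\sum_{|e|=1}a(\cdot+e)-a=\delta_0,\qquad a(x)=\tfrac2\pi\log|x|+\kappa_0+O(|x|^{-2})\quad(x\ne0). \tag{2}$$
In particular $a(w)-a(w-x)\to0$ as $|w|\to\infty$.

**Hitting one site before another.** Let $x\ne0$ and $f(w)=a(w)+a(x)-a(w-x)$. Then $f$ is bounded, $f(0)=0$, and $\frac14\sum_ef(\cdot+e)-f=\delta_0-\delta_x$. So for $w\ne0$ the process $f(S_{n\wedge H_0})+\#\{j<n\wedge H_0:S_j=x\}$ is a $P_w$-martingale. Let $n\to\infty$, with bounded convergence for $f$ (recall $H_0<\infty$ a.s. and $f(0)=0$) and monotone convergence for the count. The expected number of visits to $x$ before $H_0$ is $G_0(w,x)=f(w)$. In particular $G_0(x,x)=2a(x)$. Since $G_0(x,x)=1/P_x(H_0<H_x^+)$ and $G_0(w,x)=P_w(H_x<H_0)G_0(x,x)$, and since reversing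 paths exchanges $0$ and $x$,
$$P_0(H_x<H_0^+)=P_x(H_0<H_x^+)=\frac1{2a(x)},\qquad P_w(H_x<H_0)=\frac{a(w)+a(x)-a(w-x)}{2a(x)}\ (w\ne0). \tag{3}$$

**Escaping a box.** Let $q_v=P_0(\text{exit }B(0,r_v)\text{ before returning to }0)$ and let $\sigma$ be the exit time. The number of visits to $0$ before $\sigma$ is geometric with mean $1/q_v$, and $a(S_{n\wedge\sigma})-\#\{j<n\wedge\sigma:S_j=0\}$ is a martingale. So $1/q_v=E_0[a(S_\sigma)]$, which by (2) lies between $\frac2\pi v-O(1)$ and $Cv$. Hence, with a constant $c_2\ge1$ and some $c>0$,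
$$\frac cv\le q_v\le\frac{c_2}v,\qquad 0<q_v\le\tfrac34\qquad(v\ge1), \tag{4}$$
the last bound because the walk returns in two steps with probability $\frac14$ and $r_v\ge2$. Also $q_v$ is nonincreasing in $v$.

**Chernoff bound.** For a binomial variable with mean $\mu>0$ and for $d\ge0$,
$$P(\mathrm{Bin}\le\mu-d)\le e^{-d^2/(2\mu)}. \tag{5}$$

## Escaping from at most three sites: the lower bound

We make Test 2 rigorous: the walk leaves $F$ and travels far, and then a fresh site reaches level $m$.

**Lemma 1.** There is $c_*>0$ such that for every $F\ni y$ with $|F|\le3$ and every $R\ge2$, with $\sigma_R$ the exit time of $B(y,R)$,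
$$P_y(\text{no visit to }F\text{ during }[1,\sigma_R))\ge\frac{c_*}{1+\log R}. \tag{6}$$

*Proof.* Take $y=0$ and $A=F\setminus\{0\}$. The plan is to condition the walk never to return to $0$, and to show that the conditioned walk avoids the at most two points of $A$ with probability bounded below.

**Step 1: the conditioned walk.** Let $\hat P$ be the law of the Markov chain on $\mathbb Z^2\setminus\{0\}$ with transition probabilities $a(x')/(4a(x))$ between neighbors, started at time $1$ from a uniform neighbor of $0$. These probabilities sum to $1$ because $a$ is harmonic off $0$ and $a(0)=0$. Since $a=1$ at the neighbors of $0$, a path $(x_1,\dots,x_n)$ avoiding $0$ has $\hat P$-weight $\frac14\prod_{i<n}\frac{a(x_{i+1})}{4a(x_i)}=4^{-n}a(x_n)$, which is $a(x_n)$ times its $P_0$-weight. With (3), for distinct nonzero $x,w$,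
$$\hat P(H_x<\infty)=a(x)P_0(H_x<H_0^+)=\tfrac12,\qquad \hat P_w(H_x<\infty)=\tfrac{a(x)}{a(w)}P_w(H_x<H_0)=\frac{a(w)+a(x)-a(w-x)}{2a(w)} .$$

**Step 2: avoiding two points.** We claim $\hat P(A\text{ never hit})\ge c$ with $c>0$ universal. If $|A|\le1$ the probability is at least $\frac12$. Let $A=\{x_1,x_2\}$ with $a(x_1)\le a(x_2)$. Put $\alpha=\hat P_{x_1}(H_{x_2}<\infty)$ and $\beta=\hat P_{x_2}(H_{x_1}<\infty)$, and let $p$ (resp. $p'$) be the probability that $A$ is hit, first at $x_1$ (resp. $x_2$). Each point is hit with probability $\frac12$, so $p+p'\beta=\frac12$ and $p'+p\alpha=\frac12$. Thus $p\le\frac12$ and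
$$1-(p+p')=\tfrac12-p(1-\alpha)\ge\tfrac\alpha2 .$$

**Step 3: $\alpha$ is bounded below.** Here $\alpha=\frac{a(x_1)+a(x_2)-a(x_1-x_2)}{2a(x_1)}$. Since $|x_1-x_2|\le2\max|x_i|$, (2) gives $a(x_1-x_2)\le a(x_2)+C'$, so $\alpha\ge\frac14$ if $a(x_1)\ge2C'$. Otherwise $x_1$ lies in a finite set. For each such $x_1$ we have $\alpha\to\frac12$ as $|x_2|\to\infty$. For the remaining finitely many pairs $\alpha>0$, because $\mathbb Z^2\setminus\{0\}$ is connected. So $\inf\alpha>0$ and the claim holds.

**Step 4: back to the walk.** Under $\hat P$ the time $\sigma_R$ is a.s. finite, since from each of the finitely many states in $B(0,R)\setminus\{0\}$ the exterior is reached with positive probability. By the weight formula,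
$$c\le\hat P(\text{no visit to }A\text{ in }[1,\sigma_R))=E_0[a(S_{\sigma_R});\ \text{no visit to }F\text{ in }[1,\sigma_R)],$$
and $a(S_{\sigma_R})\le C(1+\log R)$. $\square$

**A fresh site reaches $m$.** Let $v=\sqrt m$. Cut the walk from $y$ into pieces, each ending when the walk exits the box of radius $r_v$ around the starting point of the piece. In each piece, independently, the starting point is visited at least $m$ times with probability $(1-q_v)^{m-1}\ge e^{-2q_vm}\ge e^{-2c_2\sqrt m}$; here we used $1-u\ge e^{-2u}$ on $[0,\frac34]$, which holds because $1-u-e^{-2u}$ is concave, zero at $0$, and positive at $\frac34$. During a piece the walk moves by at most $r_v+1$ in sup-norm, so at least $\lfloor R/(r_v+1)\rfloor$ pieces are completed before $\sigma_R$. Hence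
$$P_y(\text{no site is visited}\ge m\text{ times in }[0,\sigma_R))\le(1-e^{-2c_2\sqrt m})^{R/(r_v+1)-1}. \tag{7}$$
For $R=\lceil e^{(2c_2+3)\sqrt m}\rceil$ we have $R/(r_v+1)\ge\frac12e^{(2c_2+2)\sqrt m}$, so the right side is at most $\exp(-e^{\sqrt m})$ for $m$ large.

**Conclusion of the lower bound.** Work on $M_m^k$ with $k\le3$, and apply (6) and (7) to the walk after $T$. Suppose that it does not visit $F$ in $[1,\sigma_R)$ and that some site is visited at least $m$ times in $[0,\sigma_R)$. That site is not in $F$: a site of $F$ visited $m\ge2$ times would be visited at a time in $[1,\sigma_R)$. So before $\sigma_R$ some site outside $F$ reaches total local time $m$. The first time this happens is $T_m^{k+1}$, since the sites of $F$ still have local time $m$, and no site has local time $m+1$ yet. So $M_m^{k+1}$ occurs, and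
$$P(M_m^{k+1}\mid\mathcal F_T)\ge\frac{c_*}{1+\log R}-(\text{right side of }(7))\ge\frac c{\sqrt m}$$
for $m$ large. For each of the finitely many other $m\ge2$ the middle expression is positive once $R$ is large, because (7) decays exponentially in $R$. This proves the pathwise lower bound. Multiplying it over $1,\dots,k-1$ and using $P(M_m^1)=1$,
$$P(M_m^k)\ge c\,m^{-(k-1)/2}\ge c\,m^{-1}\qquad(k\le3). \tag{8}$$

## Gaps to the maximum, and where the coin argument stops

For the upper bound, we first express the creation of a new favorite through the **gaps** $\gamma_z:=m-\xi(z,T)$. Let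
$$t:=c_0\sqrt m/\ell,\qquad R:=r_t,$$
with a small constant $c_0>0$ fixed at the very end, and $m$ so large that $t\ge1$.

**Reduction to a sum over gaps.** On $M_m^k$, if $M_m^{k+1}$ occurs then the walk does not return to $y$ between $T$ and $T_m^{k+1}$, since this would create local time $m+1$. So after $T$ one of two things happens. Either the walk exits $B(y,R)$ before returning to $y$, with conditional probability $q_t\le c_2/t$; or some $z\in B(y,R)\setminus F$ receives at least $\gamma_z\ge1$ visits before the return to $y$. By (3), for given $z$ the latter has conditional probability $\varphi_z(\gamma_z)$, where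
$$\varphi_z(\gamma)=u_z(1-u_z)^{\gamma-1},\qquad u_z=\frac1{2a(z-y)}\ge u_0:=\frac{c_3}t, \tag{9}$$
with a universal $c_3>0$, because $a(z-y)\le Ct$ on $B(y,R)$. Note $u_z\le1$, and $\varphi_z$ is nonincreasing in $\gamma$. Let $\Sigma=\sum_{z\in B(y,R)\setminus F}\varphi_z(\gamma_z)=\Sigma_1+\Sigma_2+\Sigma_3$, according to $\gamma_z>m/2$, $\sqrt m<\gamma_z\le m/2$, $\gamma_z\le\sqrt m$. Then on $M_m^k$
$$P(M_m^{k+1}\mid\mathcal F_T)\le\min(1,q_t+\Sigma)\le q_t+\min(1,\Sigma).$$
For any event $\mathcal B$, in $\mathcal F_T$ or not, $\min(1,\Sigma)\le1_{\mathcal B}+\Sigma1_{\mathcal B^c}$. Since $M_m^{k+1}\subseteq M_m^k$, taking expectations gives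
$$P(M_m^{k+1})\le\frac{c_2}tP(M_m^k)+P(\mathcal B)+E[\Sigma_1+\Sigma_2+\Sigma_3;\,M_m^k\setminus\mathcal B]. \tag{10}$$
By (8) we may put into $\mathcal B$ any event of probability $O(m^{-10})$.

**The first attempt.** For a fixed neighbor of a fixed site, Test 1 shows that the gap takes each value with probability $O(m^{-1/2})$. One would like to sum this over $z$ and over the possible positions of $y$. This is where it stops: $y$ can be almost anywhere. Indeed, put $v=1+\log n$, so $r_v\ge n$. A walk from $x$ needs more than $n$ steps to leave $B(x,r_v)$, so by (4) $P(\xi(x,n)\ge m)\le(1-q_v)^{m-1}\le e^{-c(m-1)/(1+\log n)}$, and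
$$P(T_m^1\le n)\le(2n+1)^2e^{-c(m-1)/(1+\log n)} .$$
For $n=\lfloor e^{c'\sqrt m}\rfloor$ with $2c'^2<c$ this tends to $0$. Since no local time exceeds $m$ up to $T_m^1$, with probability tending to $1$ more than $n/m$ distinct sites have been visited by then. A polynomially small bound cannot pay for so many candidates. Conditioning on $S_T=y$ instead does not help directly, since it also forces every other site below $m$, and this changes the law of the gaps.

**The way out, in a toy model.** Let $Y_1,\dots,Y_r$ be independent integer variables with thresholds $b_i$, and let $p_i=P(Y_i>b_i)$. The probability that no $Y_i$ exceeds $b_i$ is $\prod(1-p_i)\le e^{-\sum p_i}$. So if $\sum p_i\ge10\log m$, somebody has exceeded the threshold, up to probability $m^{-10}$. If $\sum p_i<10\log m$ and the laws are flat near $b_i$ at a scale $w$, then $P(Y_i=b_i-j)\lesssim p_i/w$ for small $j$, and the expected number of $i$ with $Y_i$ just below $b_i$ is at most of order $(\log m)/w$. If too many sites were close to level $m$, one of them would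 already have exceeded $m$.

To use this for the walk, we reveal a *skeleton* of the path and keep as independent randomness the numbers of small loops at different sites. Flatness at scale $\sqrt m$ (up to logarithms) requires that the sites near the maximum got there with a typical proportion of small loops. This is what the next three sections prove, scale by scale.

## Comparing two binomial lower tails

We shall need to compare the probability that a site reaches level $n+1$ with the probability that it reaches level $m+1$, given the same skeleton. By (13) below these are binomial lower tails at the same point $\nu$. They need not be comparable: for $\nu=0$ and $q=\frac34$ the ratio $P(\mathrm{Bin}(n,q)\le0)/P(\mathrm{Bin}(m,q)\le0)$ is $4^{m-n}$. The next lemma says that they are comparable if $\nu$ is not far below the mean.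

**Lemma 2.** Let $0<q\le\frac34$, $1\le n<m$, $n\ge m/3$, $x\ge0$, $\nu\in\mathbb Z$, $\nu\ge nq-x$. Then
$$P(\mathrm{Bin}(n,q)\le\nu)\le\exp\Big(\tfrac{96(m-n)}m\big(x+(m-n)q+\sqrt{mq}\big)\Big)P(\mathrm{Bin}(m,q)\le\nu). \tag{11}$$

*Proof.* If $\nu<0$ both sides vanish. Let $\nu\ge0$.

**Step 1: add one trial at a time.** For $n\le j<m$ put $\rho_j=P(\mathrm{Bin}(j,q)=\nu)/P(\mathrm{Bin}(j,q)\le\nu)$. Then $P(\mathrm{Bin}(j+1,q)\le\nu)=(1-q\rho_j)P(\mathrm{Bin}(j,q)\le\nu)$. We need an upper bound for $\rho_j$. If $\nu>j$ then $\rho_j=0$, so let $\nu\le j$.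

**Step 2: the weights below $\nu$ decay slowly.** Put $b_l=P(\mathrm{Bin}(j,q)=\nu-l)$, so $b_{\nu+1}=0$, and $\delta=jq-\nu\le\bar x:=x+(m-n)q$, and $A:=nq(1-q)$. For $0\le l\le\nu$,
$$\frac{b_{l+1}}{b_l}=\frac{(\nu-l)(1-q)}{(j-\nu+l+1)q}=1-\frac{\delta+l+q}{jq(1-q)+(\delta+l+1)q}\ \ge\ 1-\frac{\bar x+l+1}A. \tag{12}$$
For the second equality substitute $\nu=jq-\delta$: the denominator becomes $jq(1-q)+(\delta+l+1)q$, the numerator $jq(1-q)-(\delta+l)(1-q)$, and their difference is $\delta+l+q$. For the inequality: if $\delta+l+q\le0$ the ratio is at least $1$; otherwise $\delta+l+1>0$ and the denominator is at least $A$.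

**Step 3: many weights are comparable to $b_0$.** Put $s=\lfloor A/(2(\bar x+\sqrt A))\rfloor$. Then $s\le\sqrt A/2$ and $s(\bar x+s)\le\frac A{2(\bar x+\sqrt A)}(\bar x+\sqrt A)=\frac A2$. We have $s\le\nu$: if $s\ge\nu+1\ge1$, then (12) at $l=\nu$ gives $0\ge1-(\bar x+s)/A\ge\frac12$, a contradiction. For $l\le s$, multiply (12) over $0,\dots,l-1$; each subtracted term is at most $(\bar x+s)/A\le\frac12$, so $b_l\ge b_0(1-s(\bar x+s)/A)\ge b_0/2$. Hence $P(\mathrm{Bin}(j,q)\le\nu)\ge(s+1)b_0/2$ and
$$\rho_j\le\frac2{s+1}\le\frac{4(\bar x+\sqrt A)}A,\qquad q\rho_j\le\frac{4(\bar x+\sqrt A)}{n(1-q)}\le\frac{16(\bar x+\sqrt{mq})}n .$$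

**Step 4: multiply.** Since $q\rho_j\le q\le\frac34$ and $1-u\ge e^{-2u}$ on $[0,\frac34]$, the product over $n\le j<m$ is at least $\exp(-32(m-n)(\bar x+\sqrt{mq})/n)$. Use $n\ge m/3$. $\square$

## Loops of size $e^v$ and the skeleton of the path

From now on $m$ is large. We separate the path into a skeleton and independent loops.

**Definition (types of excursion).** Let $V_1(z)<V_2(z)<\dots$ be the visit times of $z$; a.s. there are infinitely many. For $v\ge1$ put $\eta_l^v(z)=1$ if after $V_l(z)$ the walk exits $B(z,r_v)$ before returning to $z$, and $\eta_l^v(z)=0$ otherwise; in the latter case the excursion is a *$v$-loop*. For a unit vector $e$ put $\eta_l^e(z)=0$ if $(S_{V_l+1},S_{V_l+2})=(z+e,z)$, and $\eta_l^e(z)=1$ otherwise. For a type $\tau$ ($\tau=v$ or $\tau=e$) let $X_n^\tau(z)=\sum_{l\le n}\eta_l^\tau(z)$, and let $q_\tau=P(\eta_l^\tau(z)=1)$; so $q_e=\frac{15}{16}$.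

For example $r_1=2$. The excursion $0,e_1,2e_1,e_1,0$ has $\eta^1=0$ and $\eta^{e_1}=1$; the excursion $0,e_1,0$ has $\eta^1=0$, $\eta^{e_1}=0$, $\eta^{e_2}=1$.

For $v'<v$ we have $\eta^v\le\eta^{v'}$ and $\eta^v\le\eta^e$, the latter because $r_v\ge2$. We say that the types $v'<v$ and $e$ are *finer* than $v$.

**Definition (skeleton at scale $v$).** Let $\Lambda=\omega+(r_v+1)\mathbb Z^2$ be a residue class; there are $(r_v+1)^2\le4e^{2v}$ of them. Let $A_1<A_2<\dots$ be the visit times to $\Lambda$ that do not terminate a $v$-loop, let $Z_i=S_{A_i}$, and let $K_i$ be the number of consecutive $v$-loops made at $Z_i$ right after $A_i$.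

For example, let $v=1$, $\Lambda=3\mathbb Z^2$, and let the walk start $0,e_1,0,e_1,2e_1,3e_1$. Then $A_1=0$, $Z_1=0$, $K_1=1$, $A_2=5$, $Z_2=3e_1$.

**Independence of the loops.** A $v$-loop at $z\in\Lambda$ visits no other site of $\Lambda$. After its $K_i$ loops the walk exits $B(Z_i,r_v)$ before returning to $Z_i$. Its next visit to $\Lambda$ does not terminate a $v$-loop: if it is at $Z_i$, the excursion was not a loop; if it is at $z'\ne Z_i$, the last visit to $\Lambda$ was not at $z'$. So this visit is at time $A_{i+1}$. The $A_i$ are stopping times. Given $\mathcal F_{A_i}$, the excursions from $Z_i$ are i.i.d. until the first non-loop; so $K_i$ and the shapes of the loops are independent of the final non-loop excursion and of everything later, hence of $Z_{i+1},Z_{i+2},\dots$. Therefore, conditionally on $Z=(Z_i)$: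

* the $K_i$ are i.i.d. with $P(K_i\ge l)=(1-q_v)^l$;
* for each $z\in\Lambda$ and each finer type $\tau$, the pairs $(\eta_l^v(z),\eta_l^\tau(z))_{l\ge1}$ are i.i.d. with their unconditional law, and different $z\in\Lambda$ are independent.

For the second point, each arrival at $z$ contributes a geometric block of loops followed by one non-loop with $\eta^v=\eta^\tau=1$; this is how an i.i.d. sequence of pairs is cut at the times when $\eta^v=1$.

**Local times in terms of the skeleton.** Let $N_z(i)=\#\{i'\le i:Z_{i'}=z\}$, and let $\xi^{(i)}(z)=\sum_{i'\le i,\,Z_{i'}=z}(1+K_{i'})$ be the number of visits to $z\in\Lambda$ before $A_{i+1}$. For $n\ge0$,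
$$\xi^{(i)}(z)\ge n+1\iff X_n^v(z)\le N_z(i)-1. \tag{13}$$
Indeed, if $N_z(i)=0$ both sides fail. Otherwise $\xi^{(i)}(z)$ is the index of the $N_z(i)$-th non-loop at $z$, and this index exceeds $n$ if and only if the first $n$ excursions contain at most $N_z(i)-1$ non-loops. So
$$p_z(i):=P(\xi^{(i)}(z)\ge m+1\mid Z)=P(\mathrm{Bin}(m,q_v)\le\nu)\big|_{\nu=N_z(i)-1}.$$

**The stopping index.** For $L>0$ let $i^*=\min\{i:\sum_{z\in\Lambda}p_z(i)\ge L\}$. It is $Z$-measurable. It is a.s. finite, because $N_z(i)\to\infty$ for every $z\in\Lambda$ and $p_z(i)=1$ once $N_z(i)\ge m+1$. Each arrival changes one $p_z$, so $\sum_zp_z(i^*)\le L+1$. Let $E_\Lambda=\{\xi^{(i^*)}(z)\le m\ \forall z\in\Lambda\}$. As in the toy model,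
$$P(E_\Lambda\mid Z)=\prod_z(1-p_z(i^*))\le e^{-L}. \tag{14}$$
Off $E_\Lambda$ some site has $m+1$ visits before $A_{i^*+1}$, so $\theta<A_{i^*+1}$ and $\xi(z,\theta)\le\xi^{(i^*)}(z)$ for all $z\in\Lambda$.

## Typical loop proportions, from scale $v_0=\sqrt m\,\log m$ down to dimers

For an integer $0\le h\le m/2$ put $n=m-h-1$ (so $n\ge m/3$) and
$$\mathcal N_h=\{z:\xi(z,\theta)\ge m-h\},\qquad D_h(\tau,\lambda)=\{\exists z\in\mathcal N_h:\ X_n^\tau(z)<nq_\tau-\lambda\sqrt m\}.$$
On $D_h(\tau,\lambda)$ some site near the maximum made atypically many loops of type $\tau$. We want this to be unlikely for $\tau=e$. Directly this is hard: without a lower bound on $X_n$ the comparison of tails may lose a factor like $4^{m-n}$, as we saw. But at scale $v_0=\sqrt m\,\ell$ the mean $nq_{v_0}\le c_2\sqrt m/\ell$ is so small that $D_h(v_0,c_2)$ is empty. We then pass from each scale to a finer one.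

**Lemma 3.** Let $v\ge1$, $\tau$ finer than $v$, $\lambda'>\lambda\ge0$, $L>0$, and $\Xi=96\frac{h+1}{\sqrt m}\big(\lambda+\frac{(h+1)q_v}{\sqrt m}+\sqrt{q_v}\big)$. Let $E_\Lambda$ be defined with this $v$ and $L$. Then:

(a) $P\big(D_h(\tau,\lambda')\setminus D_h(v,\lambda)\big)\le4e^{2v}\big[e^{-L}+(L+1)e^\Xi e^{-(\lambda'-\lambda)^2/(2q_\tau)}\big]$;

(b) with $\mathcal G=D_h(v,\lambda)^c\cap\bigcap_\Lambda E_\Lambda^c$: $E[\#\mathcal N_h;\mathcal G]\le4e^{2v}(L+1)e^\Xi$.

*Proof.* Write $q=q_v$.

**Step 1: count candidates in one class.** Off $E_\Lambda$ and off $D_h(v,\lambda)$, each $z\in\mathcal N_h\cap\Lambda$ has $\xi^{(i^*)}(z)\ge\xi(z,\theta)\ge n+1$, so by (13)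
$$nq-\lambda\sqrt m\le X_n^v(z)\le N_z(i^*)-1. \tag{15}$$
Given $Z$, $X_n^v(z)\sim\mathrm{Bin}(n,q)$. By Lemma 2 with $x=\lambda\sqrt m$ and $m-n=h+1$, the expected number of $z\in\Lambda$ satisfying (15) is at most
$$\sum_{z:\,N_z(i^*)-1\ge nq-\lambda\sqrt m}P(\mathrm{Bin}(n,q)\le\nu)\big|_{\nu=N_z(i^*)-1}\le e^\Xi\sum_zp_z(i^*)\le e^\Xi(L+1).$$
Summing over the classes gives (b).

**Step 2: the finer noise.** Given $Z$ and $X_n^v(z)=x\ge nq-\lambda\sqrt m$, the variable $X_n^\tau(z)-x$ is $\mathrm{Bin}(n-x,q'')$ with $q''=\frac{q_\tau-q}{1-q}\le q_\tau$. The conditional mean of $X_n^\tau(z)$ is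
$$nq''+x(1-q'')\ge n\big(q''+(1-q'')q\big)-\lambda\sqrt m=nq_\tau-\lambda\sqrt m .$$
So $X_n^\tau(z)<nq_\tau-\lambda'\sqrt m$ is a deviation by more than $(\lambda'-\lambda)\sqrt m$ below the mean of a binomial with mean at most $mq_\tau$. By (5) its conditional probability is at most $e^{-(\lambda'-\lambda)^2/(2q_\tau)}$; it is $0$ if $(n-x)q''=0$. Hence, per class, the expected number of $z$ satisfying (15) and $X_n^\tau(z)<nq_\tau-\lambda'\sqrt m$ is at most $(L+1)e^\Xi e^{-(\lambda'-\lambda)^2/(2q_\tau)}$. Add $P(E_\Lambda)\le e^{-L}$ and sum over classes to get (a). $\square$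

Why does the union over $4e^{2v}$ classes not hurt? At the target scale $v/2$ the Chernoff exponent is of order $1/q_{v/2}$, that is, at least of order $v$. We now fix constants so that it wins.

**Lemma 4.** There are constants $C_2,C_5$ and, for each large $m$, a number $\lambda_e$ with $\ell\le\lambda_e\le c_2+(C_2+1)\ell$, such that the following hold.

(a) $P\big(\bigcup_{h\le\sqrt m}\bigcup_eD_h(e,\lambda_e)\big)\le m^{-12}$.

(b) For each integer $h$ with $\sqrt m\le h\le m/2$ there is an event $\mathcal G_h$ with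
$$E[\#\mathcal N_h;\mathcal G_h]\le e^{C_5h\ell/\sqrt m},\qquad P(\mathcal G_h^c)\le m^{-12}. \tag{16}$$

*Proof.* Let $v_i=2^{-i}\sqrt m\,\ell$ for $0\le i\le J$, with $J=\max\{i:v_i\ge8\ell\}$. Then $v_J\in[8\ell,16\ell)$ and $J\le\ell$. Let $\lambda_i=c_2+C_2i\le c_2+C_2\ell$, with $C_2$ so large that
$$\frac{C_2^2}{4c_2}\ge96(C_2+2c_2+1)+5 .$$

**Step 1: start.** Since $nq_{v_0}\le c_2m/(\sqrt m\,\ell)\le\lambda_0\sqrt m$, the event $D_h(v_0,\lambda_0)$ is empty for all $h$.

**Step 2: from $v_i$ to $v_{i+1}$.** Let $i<J$ and $v_{i+1}\ge h\ell/\sqrt m$. Then $\frac{h+1}{\sqrt m}\le\frac{v_i}{2\ell}+\frac1{\sqrt m}\le\frac{v_i}\ell$, since $v_i\ge16\ell$. Apply Lemma 3(a) with $(v,\lambda)=(v_i,\lambda_i)$, $(\tau,\lambda')=(v_{i+1},\lambda_{i+1})$, $L=4v_i$. By (4),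
$$\Xi\le96\frac{v_i}\ell\Big(c_2+C_2\ell+\frac{c_2}\ell+1\Big)\le96v_i(C_2+2c_2+1),\qquad\frac{(\lambda_{i+1}-\lambda_i)^2}{2q_{v_{i+1}}}\ge\frac{C_2^2v_{i+1}}{2c_2}=\frac{C_2^2v_i}{4c_2}.$$
With $4v_i+1\le2e^{v_i}$ we get
$$P\big(D_h(v_{i+1},\lambda_{i+1})\setminus D_h(v_i,\lambda_i)\big)\le4e^{2v_i}\big[e^{-4v_i}+(4v_i+1)e^{-5v_i}\big]\le12e^{-2v_i}\le12m^{-16}.$$
Adding at most $J\le\ell$ such steps: for all $0\le h\le m/2$ and all $i\le J$ with $v_i\ge h\ell/\sqrt m$,
$$P(D_h(v_i,\lambda_i))\le12\,\ell\,m^{-16}. \tag{17}$$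

**Step 3: from $v_J$ to dimers.** Let $h\le\sqrt m$. Then $v_J\ge\ell\ge h\ell/\sqrt m$, so (17) applies with $i=J$, and $\frac{h+1}{\sqrt m}\le2$. Apply Lemma 3(a) with $v=v_J$, $\lambda=\lambda_J$, $\tau=e$, $\lambda'=\lambda_e:=\lambda_J+\ell$, $L=4v_J$. Here $\Xi=O(\ell)$, the Chernoff factor is at most $e^{-\ell^2/2}$, and $8\ell\le v_J<16\ell$, so the bound is at most $4m^{-16}+e^{O(\ell)-\ell^2/2}\le5m^{-16}$ for $m$ large. Summing over $h\le\sqrt m$ and the four $e$ gives (a).

**Step 4: deep gaps.** Let $\sqrt m\le h\le m/2$, let $i(h)=\max\{i\le J:v_i\ge h\ell/\sqrt m\}$ (the set contains $0$ as $h\le m$), and put $v=v_{i(h)}$, $\lambda=\lambda_{i(h)}$, $L=4v$. Then $v\le16h\ell/\sqrt m$: if $i(h)=J$ then $v<16\ell\le16h\ell/\sqrt m$, and otherwise $v=2v_{i(h)+1}<2h\ell/\sqrt m$. Also $\frac{(h+1)q_v}{\sqrt m}\le\frac{2h}{\sqrt m}\cdot\frac{c_2}v\le\frac{2c_2}\ell$, so $\Xi\le96\cdot\frac{2h}{\sqrt m}\big(c_2+C_2\ell+\frac{2c_2}\ell+1\big)=O(h\ell/\sqrt m)$. Let $\mathcal G_h$ be the event $\mathcal G$ of Lemma 3(b). Since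 $h\ell/\sqrt m\ge\ell\ge1$, the bound $4e^{2v}(4v+1)e^\Xi$ is at most $e^{C_5h\ell/\sqrt m}$, with $C_5$ depending only on $c_2,C_2$. By (17) and (14), $P(\mathcal G_h^c)\le12\ell m^{-16}+4e^{2v}e^{-4v}\le m^{-12}$, as $v\ge8\ell$. $\square$

## Sites far below the maximum: $\Sigma_1$ and $\Sigma_2$

We return to (10). The aim here is to show that sites with $\gamma_z>\sqrt m$ are negligible. Recall $u_0=c_3/t=c_3\ell/(c_0\sqrt m)$ and $\varphi_z(\gamma)\le e^{-u_0(\gamma-1)}$.

**Bound on $\Sigma_1$.** The box has at most $(2R+1)^2\le9e^{2t}$ sites, so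
$$\Sigma_1\le9e^{2t}e^{-u_0(m/2-1)}\le\exp\Big(3+\frac{2c_0\sqrt m}\ell-\frac{c_3\sqrt m\,\ell}{2c_0}+u_0\Big)\le m^{-12}\qquad\text{for }m\text{ large}.$$

**Bound on $\Sigma_2$.** Let $h_l=\min(\lceil2^l\sqrt m\rceil,\lfloor m/2\rfloor)$ for $l=1,2,\dots$ until $\lfloor m/2\rfloor$ is reached; these are at most $\ell+1$ values. Let $\sqrt m<\gamma_z\le m/2$ and let $l$ be minimal with $\gamma_z\le h_l$. Then $\gamma_z-1\ge h_l/4$. Indeed, for $l=1$, $\gamma_z-1>\sqrt m-1\ge(2\sqrt m+1)/4\ge h_1/4$; for $l\ge2$, $\gamma_z-1\ge h_{l-1}\ge(h_l-1)/2\ge h_l/4$. Moreover $z\in\mathcal N_{h_l}$, because $T<\theta$ gives $\xi(z,\theta)\ge\xi(z,T)\ge m-h_l$. Include all $\mathcal G_{h_l}^c$ in $\mathcal B$. By (16),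
$$E[\Sigma_2;M_m^k\setminus\mathcal B]\le\sum_l\exp\Big(\frac{h_l\ell}{\sqrt m}\Big(C_5-\frac{c_3}{4c_0}\Big)\Big)\le(\ell+1)m^{-12}\qquad\text{if }c_0\le\frac{c_3}{4(C_5+12)} .$$
So a small $c_0$ makes a single deep site less likely to catch up than there are deep sites to try.

## Dimer loops and anticoncentration: $\Sigma_3$

Include the event of Lemma 4(a) in $\mathcal B$. Let $z\in B(y,R)\setminus F$ with $\gamma_z\le\sqrt m$. As independent randomness we take the back-and-forth loops $z\to z+e\to z$. The event $F=f$ pins the local times on $f$, and such a loop raises both $\xi(z)$ and $\xi(z+e)$; so we need both sites outside $F$. This is where $k\le3$ enters: since $|F|\le3$, some neighbor $z+e$ of $z$ is not in $F$. Let $\Lambda$ be the parity class of $z$. There are $8$ pairs $(\Lambda,e)$; fix one, and let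
$$\Sigma_3^{\Lambda,e}:=\sum_{z\in\Lambda\cap B(y,R),\ \{z,z+e\}\cap F=\emptyset,\ \gamma_z\le\sqrt m}\varphi_z(\gamma_z),\qquad\Sigma_3\le\sum_{(\Lambda,e)}\Sigma_3^{\Lambda,e}.$$
The dimers $\{z,z+e\}$, $z\in\Lambda$, tile $\mathbb Z^2$.

**Step 1: the dimer skeleton.** We separate the path into retained steps and dimer loops. Group the steps into consecutive pairs starting at the times when the walk is in $\Lambda$ (from time $0$ if $0\in\Lambda$, from time $1$ otherwise). The pairs are i.i.d. uniform on $16$ values. Delete all pairs equal to $(e,-e)$. Let $s_0$ be the first position in $\Lambda$, $s_i$ the position after $i$ retained pairs, $g_{i-1}$ the intermediate site between $s_{i-1}$ and $s_i$, and $K_i$ the number of deleted pairs made at $s_i$ between the $i$-th and the $(i+1)$-st retained pair. Let $\mathcal S$ be the $\sigma$-field of the retained pairs (and of the first step if $0\notin\Lambda$). The $K_i$ are i.i.d. with $P(K_i\ge l)=16^{-l}$ and independent of $\mathcal S$.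

The walk runs through *stages* $(0,b),(1,a),(1,b),(2,a),\dots$. In stage $(i,a)$ the site $g_{i-1}$ is visited; in stage $(i,b)$ the site $s_i$ is visited and then its $K_i$ loops are made. If $0\notin\Lambda$, time $0$ precedes the first stage; note $T\ge1$ as $m\ge2$. A stage visits only one dimer. At the end of a stage $\varsigma$, for $z\in\Lambda$, let $N_z$ be the number of indices $i$ so far with $s_i=z$, let $Q_{z+e}$ be the number of visits to $z+e$ as some $g_i$ or as the time-$0$ position, and let $Y_z$ be the number of loops made at $z$. Then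
$$\xi(z)=N_z+Y_z,\qquad\xi(z+e)=Q_{z+e}+Y_z .$$
For example, let $\Lambda$ be the even sites, $e=e_1$, and let the walk start $0,e_1,0,e_2,e_1+e_2$. The pair $(e_1,-e_1)$ is deleted and $(e_2,e_1)$ is retained, so $s_0=0$, $K_0=1$, $g_0=e_2$, $s_1=e_1+e_2$. At the end of stage $(0,b)$ we have $N_0=1$, $Q_{e_1}=0$, $Y_0=1$, so $\xi(0)=2$ and $\xi(e_1)=1$.

Given $\mathcal S$, the $Y_z$ are independent, and $Y_z$ is a sum of $N_z$ of the $K_i$. Put
$$b_z=m-\max(N_z,Q_{z+e}),\qquad p_z(\varsigma)=P(Y_z\ge b_z+1\mid\mathcal S),$$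
the conditional probability that a site of the dimer has local time at least $m+1$ at the end of $\varsigma$.

**Step 2: stopping the skeleton.** As in the toy model we want $\sum p_z$ to be small at time $T$. Let $\varsigma^*$ be the first stage with $\sum_zp_z(\varsigma)\ge10\ell$ or $\max_zp_z(\varsigma)\ge1-m^{-10}$. It is $\mathcal S$-measurable, and a.s. finite because each $N_z\to\infty$ and $p_z=1$ once $N_z\ge m+1$. The conditional probability that no site has local time at least $m+1$ at the end of $\varsigma^*$ is $\prod_z(1-p_z(\varsigma^*))\le m^{-10}$. Include this event in $\mathcal B$. Off $\mathcal B$, on $M_m^k$, the time $T<\theta$ lies in a stage $\varsigma(T)\le\varsigma^*$.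

The dimer visited in stage $\varsigma(T)$ contains $y\in F$. So for dimers disjoint from $F$, all counts at time $T$ are those at the end of the stage preceding $\varsigma(T)$, and that stage is earlier than $\varsigma^*$. Hence, with $N_z,b_z,Y_z,p_z$ taken at the end of the preceding stage,
$$\sum_{z:\{z,z+e\}\cap F=\emptyset}p_z<10\ell,\qquad p_z<1-m^{-10}\text{ for these }z. \tag{18}$$
If $\varsigma(T)$ is the first stage, then $N_z=0$ for these $z$, and by Step 3 they do not contribute.

**Step 3: $N_z$ is large.** This is where the multiscale result is used. Put $\lambda:=\lambda_e+1\le C_3\ell$; then $\lambda\ge\ell\ge\sqrt{2\ell}$. Let $z$ be in the sum $\Sigma_3^{\Lambda,e}$. As $S_T=y\notin\{z,z+e\}$, $T$ does not lie inside a loop at $z$. The visits to $z$ up to $T$ are $V_1,\dots,V_{m-\gamma_z}$, and $V_{l+1}$ terminates a loop if and only if $\eta_l^e(z)=0$. So $N_z=1+X^e_{m-\gamma_z-1}(z)$. Since $z\in\mathcal N_{\gamma_z}$ and $\gamma_z\le\sqrt m$, off $\mathcal B$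
$$N_z\ge1+\tfrac{15}{16}(m-\gamma_z-1)-\lambda_e\sqrt m\ \ge\ N_*:=\tfrac{15}{16}m-\lambda\sqrt m>0. \tag{19}$$

**Step 4: independence on $M_m^k$.** We show that conditioning on $M_m^k$, on the position of $T$, and on $F$ acts on each other dimer only through $\{Y_z<b_z\}$. Fix $\mathcal S$, a position of the path within a stage $\varsigma\le\varsigma^*$ (in a stage $(i,b)$: the number of half-loops already made), and a set $f$ with $|f|=k$ that contains the current site $y$. The event $\{M_m^k,\ T=\text{this position},\ F=f\}$ says exactly that the position is reached (in a stage $(i,b)$: that $K_i$ is large enough) and that, at this position, all sites of $f$ have local time $m$ and all other sites have local time $<m$. Conversely, if this holds, the current site lies in $f$ and has just reached $m$, so the number of sites with local time at least $m$ has just become $k$, and no site has reached $m+1$. Given $\mathcal S$, the event is the intersection of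

* an event depending only on the $K_i$ attached to dimers meeting $f$ (the existence of the position is included, as the current dimer meets $f$), and
* the independent events $\{Y_z<b_z\}$ for the dimers disjoint from $f$, with $Y_z,b_z$ taken at the end of the stage preceding $\varsigma$.

These are independent given $\mathcal S$. Given $\mathcal S$, the position and $f$, the quantities $N_z,b_z,p_z,\varphi_z(\cdot)$ are deterministic, and for dimers disjoint from $f$ the gap $\gamma_z=m-N_z-Y_z$ is a function of $Y_z$. Off $\mathcal B$ only those $(\mathcal S,\text{position},f)$ occur that satisfy (18) with $F$ replaced by $f$, and only $z$ with $N_z\ge N_*$ contribute.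

**Lemma 5.** Let $c_0\le c_3/(400C_3)$. In the situation of Step 4, let $z\in\Lambda\cap B(y,R)$ have its dimer disjoint from $f$, $N_z\ge N_*$ and $p_z<1-m^{-10}$. Write $Y=Y_z$, $b=b_z$, $p=p_z$. Then, for $m$ large,
$$E\big[\varphi_z(\gamma_z)1_{\{\gamma_z\le\sqrt m\}};\,Y<b\mid\mathcal S\big]\le C\frac\lambda{\sqrt m}\,p\,P(Y<b\mid\mathcal S). \tag{20}$$

**Step 5: Lemma 5 bounds $\Sigma_3$.** Multiply (20) by the conditional probabilities of the remaining independent events, and sum over $z$ with $\sum_zp_z<10\ell$. The result is at most $C\frac{\lambda\cdot10\ell}{\sqrt m}P(M_m^k,T=\text{position},F=f\mid\mathcal S)$. Summing over positions and $f$, which give disjoint events, and taking expectations,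
$$E[\Sigma_3^{\Lambda,e};\,M_m^k\setminus\mathcal B]\le C\frac{\lambda\,\ell}{\sqrt m}P(M_m^k). \tag{21}$$

*Proof of Lemma 5.* All probabilities are conditional on $\mathcal S$. Write $N=N_z$ and $\pi=P(Y<b)$. If $b\le0$ the left side is $0$, so let $b\ge1$; then $N\le m-b<m$. We have $P(Y=l)=\binom{N+l-1}l16^{-l}(\frac{15}{16})^N$, with mean $N/15$.

**Location of $b$.** We show that $b$ is within $2\lambda\sqrt m$ of the mean. First, $b\le m-N$ gives $b-\frac N{15}\le m-\frac{16}{15}N\le\frac{16}{15}\lambda\sqrt m\le2\lambda\sqrt m$. Next, suppose $b<\frac N{15}-d$ with $d=\sqrt{2m\ell}$. We have $Y\le b$ if and only if the first $N+b$ trials contain at most $b$ loops, so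
$$P(Y\le b)=P(\mathrm{Bin}(N+b,\tfrac1{16})\le b),\qquad\tfrac{N+b}{16}-b=\tfrac{15}{16}\big(\tfrac N{15}-b\big)>\tfrac{15d}{16}.$$
By (5) and $N+b\le m$, $P(Y\le b)\le\exp\big(-\frac{225}{32}\frac{d^2}m\big)\le e^{-7d^2/m}=m^{-14}$. This contradicts $P(Y\le b)=1-p>m^{-10}$. Since $d\le\lambda\sqrt m$, we get $|b-\frac N{15}|\le2\lambda\sqrt m$.

**Flatness.** We show that the law of $Y$ varies slowly near $b$. For integers $l=\frac N{15}+\delta$ with $|\delta|\le5\lambda\sqrt m$,
$$\frac{P(Y=l+1)}{P(Y=l)}=\frac{N+l}{16(l+1)}=1-\frac{15\delta+16}{16(l+1)},\qquad\Big|\frac{15\delta+16}{16(l+1)}\Big|\le\frac{75\lambda\sqrt m+16}{0.8\,m}\le\frac{100\lambda}{\sqrt m}\le\frac12,$$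
because $l\ge\frac m{16}-6\lambda\sqrt m$, so that $l+1\ge m/20$ for $m$ large. Since $|\log(1-\epsilon)|\le2|\epsilon|$ for $|\epsilon|\le\frac12$, we get $P(Y=l)\le e^{200\lambda|l-l'|/\sqrt m}P(Y=l')$ for $l,l'$ in this range.

**Comparison with $p$ and $\pi$.** Let $w=\lceil\sqrt m/\lambda\rceil$, so $\lambda w/\sqrt m\le2$ and $w\le\lambda\sqrt m$. Let $1\le j\le\sqrt m$. All of $b-w,\dots,b+w$ and $b-j$ lie in the range. Averaging over $l'\in\{b+1,\dots,b+w\}$, respectively over $l'\in\{b-w,\dots,b-1\}$, with $|b-j-l'|\le j+w$,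
$$P(Y=b-j)\le\frac1we^{200\lambda(j+w)/\sqrt m}\min(p,\pi)\le e^{400}\frac\lambda{\sqrt m}e^{200\lambda j/\sqrt m}\min(p,\pi).$$
In the same way $P(Y=b)\le e^{400}\lambda/\sqrt m\le\frac12$ for $m$ large. So $p+\pi\ge\frac12$, $\max(p,\pi)\ge\frac14$, and $\min(p,\pi)\le4p\pi$.

**Summation.** If $Y=b-j$ with $j\ge1$, then $\gamma_z=m-N-b+j\ge j$. So $\varphi_z(\gamma_z)\le\varphi_z(j)$, and $\gamma_z\le\sqrt m$ forces $j\le\sqrt m$. Put $\alpha=200\lambda/\sqrt m$. The left side of (20) is at most
$$4e^{400}\frac\lambda{\sqrt m}\,p\,\pi\sum_{j\ge1}u_z(1-u_z)^{j-1}e^{\alpha j}.$$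
By the choice of $c_0$, $u_z\ge u_0=\frac{c_3\ell}{c_0\sqrt m}\ge\frac{400\lambda}{\sqrt m}=2\alpha$, so $(1-u_z)e^\alpha\le e^{-u_z/2}$. As $1-e^{-u_z/2}\ge u_z/4$, the sum is at most $u_ze^\alpha\cdot\frac4{u_z}=4e^\alpha\le8$ for $m$ large. This proves (20). $\square$

## Collecting the bounds: the factor $(\log m)^2$

Fix $c_0=\min\big\{\frac{c_3}{4(C_5+12)},\frac{c_3}{400C_3}\big\}$; the constants $c_3,C_3,C_5$ do not depend on $c_0$. The event $\mathcal B$ is the union of at most $\ell+1$ events $\mathcal G_{h_l}^c$ of probability at most $m^{-12}$, the event of Lemma 4(a), of probability at most $m^{-12}$, and $8$ events (one for each $(\Lambda,e)$) of probability at most $m^{-10}$. So $P(\mathcal B)\le C\,m^{-10}$. Insert this, the bounds on $\Sigma_1$ and $\Sigma_2$, and (21) summed over the $8$ pairs into (10). With $\lambda\le C_3\ell$ and $t=c_0\sqrt m/\ell$,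
$$P(M_m^{k+1})\le\Big(\frac{c_2\ell}{c_0\sqrt m}+\frac{C\ell^2}{\sqrt m}\Big)P(M_m^k)+C\,m^{-10}.$$
One factor $\ell$ in $\ell^2$ comes from $\lambda$, the other from the threshold $10\ell$ in the stopping rule. Divide by $P(M_m^k)\ge c\,m^{-1}$, which is (8): for $m$ large,
$$P(M_m^{k+1}\mid M_m^k)\le C\,m^{-1/2}(\log m)^2\qquad(k=1,2,3).$$
The finitely many smaller $m\ge2$ are covered by enlarging $C$. Together with the lower bound this proves the Theorem. $\blacksquare$
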